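\title{A localizing subcategory that is not coreflective when there are no measurable cardinals}

\begin{abstract}
Under Vop\v{e}nka's Principle, every localizing subcategory of the homotopy category of a stable combinatorial model category is coreflective. We give an explicit counterexample under the assumption that there are no measurable cardinals. It lives in the derived category of the path algebra, over an arbitrary field $k$, of a quiver with three vertices and five arrows, and it is defined from explicit representations $A_\kappa$, one for each ordinal $\kappa\ge 2$. More generally, each class $I$ of such ordinals gives a localizing subcategory $\mathcal L_I$; without measurable cardinals the $\mathcal L_I$ are pairwise distinct, and $\mathcal L_I$ is coreflective exactly when $I$ is a set. The proof rests on the fact that, below the first measurable cardinal, a $k[x]$-linear map from a product of copies of $k[x]$ into a suitable module is determined by its values on finitely supported elements.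
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

A model category $\mathcal M$ is assumed to have all small limits and colimits and functorial factorizations, and $\operatorname{Ho}\mathcal M$ is its homotopy category. It is \emph{combinatorial} if it is cofibrantly generated and its underlying category is locally presentable. Both conditions say that $\mathcal M$ is controlled by sets: the cofibrations and the trivial cofibrations are generated by sets of maps, and for some regular cardinal $\rho$ every object is a $\rho$-filtered colimit of objects from a fixed set of $\rho$-presentable ones. A pointed model category is \emph{stable} if suspension is invertible on $\operatorname{Ho}\mathcal M$; then $\operatorname{Ho}\mathcal M$ is triangulated. The only example needed in this paper is the unbounded derived category $D(\Lambda)$ of a ring $\Lambda$.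

A \emph{localizing subcategory} of a triangulated category $\mathcal T$ is a full subcategory, closed under isomorphisms, that is triangulated and closed under retracts and under all set-indexed coproducts that exist in $\mathcal T$. A full subcategory $\mathcal A$ of a category $\mathcal B$ is \emph{coreflective} if the inclusion has a right adjoint. A \emph{coreflection} of an object $Y$ in $\mathcal A$ is a map $\varepsilon\colon\Gamma Y\to Y$ with $\Gamma Y\in\mathcal A$ through which every map from an object of $\mathcal A$ to $Y$ factors uniquely. The counit of a right adjoint consists of coreflections, and a choice of a coreflection for every $Y$ defines a right adjoint.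

A coreflection in a localizing subcategory $\mathcal L$ splits $Y$ into a part that $\mathcal L$ sees and a part that it does not see. Complete $\varepsilon$ to a triangle $\Gamma Y\to Y\to Y'\to\Gamma Y[1]$. For $C\in\mathcal L$ the maps $\operatorname{Hom}(C[n],\Gamma Y)\to\operatorname{Hom}(C[n],Y)$ are bijective for all $n$, so the long exact sequence gives $\operatorname{Hom}(C[n],Y')=0$ for all $n$.

The closure properties in the definition of ``localizing'' are necessary for coreflectivity. Let $\mathcal A$ be coreflective and closed under isomorphisms, and let $Y$ be a coproduct of objects of $\mathcal A$ or a retract of one. Factoring the coproduct inclusions, or the retraction, through $\varepsilon$ gives $s\colon Y\to\Gamma Y$ with $\varepsilon s=\mathrm{id}$. Then $\varepsilon s\varepsilon=\varepsilon$, uniqueness gives $s\varepsilon=\mathrm{id}$, and $Y\cong\Gamma Y$ lies in $\mathcal A$. It is natural to ask whether they are also sufficient, and small cases suggest that they are. For a field $k$, every object of $D(k)$ is a sum of shifts of $k$, so the only localizing subcategories are $0$ and $D(k)$, and both are coreflective. In a well generated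 triangulated category, such as $D(\Lambda)$, the localizing subcategory generated by a \emph{set} of objects is coreflective (Neeman; Krause). In a derived category one sees why: one cones off all maps from the generators to $Y$, repeats, and stops at a regular cardinal larger than all generators, as in Section~\ref{sec:sets}. For a proper class of generators there is no such cardinal, and the question becomes one of set theory.

There is a hierarchy of set-theoretic statements, the \emph{large-cardinal principles}, which cannot be proved in ZFC, are believed to be consistent with it, and whose negations are consistent with it. Examples are the existence of strongly inaccessible cardinals, the existence of measurable cardinals, Vop\v{e}nka's Principle (VP: the category of ordinals cannot be fully embedded into the category of graphs, that is, of binary relations), and the Weak Vop\v{e}nka Principle (WVP: the same for the opposite of the category of ordinals). VP implies WVP. It is known that VP holds if and only if every full subcategory of a locally presentable category closed under colimits is coreflective, and that WVP holds if and only if every such subcategory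 closed under limits is reflective. In the triangulated setting, Casacuberta, Guti\'errez and Rosick\'y proved that, assuming VP, every localizing subcategory of $\operatorname{Ho}\mathcal M$ is coreflective for every stable combinatorial model category $\mathcal M$.

The problem posed in \cite{problem} asks for an example in the opposite direction. One is to choose a large-cardinal principle $P$ from the hierarchy above, describe explicitly a stable combinatorial model category $\mathcal M$ and a localizing subcategory $\mathcal L$ of $\operatorname{Ho}\mathcal M$, and prove in ZFC together with the negation of $P$ that $\mathcal L$ is not coreflective. We do this for $P=$ ``there exists a measurable cardinal''.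

\subsection{The example}\label{sec:example}

An ordinal is the set of smaller ordinals, and classes are definable classes, with parameters. We write $\mathfrak m$ for the least measurable cardinal; if there is none, $\mathfrak m=\infty$ and the condition ``$<\mathfrak m$'' is no restriction. The class of ordinals $\kappa$ with $2\le\kappa<\mathfrak m$ is denoted by $[2,\mathfrak m)$.

Let $k$ be any field, for instance $\mathbb F_2$, and let $R=k[x]$. For a set $S$, $R^S$ is the product and $R^{(S)}\subseteq R^S$ is the submodule of finitely supported functions. For $T\subseteq S$ we regard $R^T$ as a submodule of $R^S$ by extension by zero. The indicator functions of $\{s\}$ and of $T$ are $\delta_s$ and $\chi_T$; for an ordinal $\alpha$, $\chi_\alpha$ is thus the indicator function of the initial segment $[0,\alpha)$.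

Let $Q$ be the quiver with vertices $v,u,w$ and arrows
\[
a,b\colon v\to w,\qquad i,t\colon u\to w,\qquad x\colon w\to w ,
\]
and let $\Lambda=kQ$ be its path algebra. A left $\Lambda$-module is a representation $N=(N_v,N_u,N_w;a,b,i,t,x)$: three vector spaces and five linear maps. The loop $x$ makes $N_w$ an $R$-module, and the component $f_w$ of a homomorphism $f$ is $R$-linear. Let $\mathcal M=\operatorname{Ch}(\Lambda)$ be the category of unbounded complexes with the projective model structure \cite[Thm.~2.3.11]{Hovey}, whose weak equivalences are the quasi-isomorphisms and whose fibrations are the degreewise surjections. It is cofibrantly generated on a locally presentable category, hence combinatorial; it is stable because suspension is the shift; and $\operatorname{Ho}\mathcal M=D(\Lambda)$.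

For an ordinal $\kappa\ge2$ let $A_\kappa$ be the representation
\[
(A_\kappa)_v=k\,\mathbf v,\qquad (A_\kappa)_u=\bigoplus_{1\le\alpha<\kappa}k\,\mathbf u_\alpha,\qquad (A_\kappa)_w=R^\kappa,
\]
\[
a(\mathbf v)=\delta_0,\qquad b(\mathbf v)=\chi_\kappa,\qquad i(\mathbf u_\alpha)=\delta_\alpha,\qquad t(\mathbf u_\alpha)=\chi_\alpha .
\]
It records the well-ordering of $\kappa$: the arrow $a$ marks the first element, $b$ marks the whole of $\kappa$, and the vector $\mathbf u_\alpha$ ties the point $\alpha$ to the initial segment below it. Let $X$ be the representation with $X_v=X_u=0$ and $X_w=R$.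

For $C,E\in D(\Lambda)$ write $C\perp E$ if $\operatorname{RHom}(C,E)=0$, that is, if $\operatorname{Hom}_{D(\Lambda)}(C,E[n])=0$ for all $n\in\mathbb Z$. For a class $I$ of ordinals $\ge2$, let $\mathcal L_I$ be the full subcategory of those $C\in D(\Lambda)$ for which there is an ordinal $\mu$ such that, for all $E\in D(\Lambda)$,
\begin{equation}\label{eq:witness}
\bigl(A_\lambda\perp E\ \text{ for all }\lambda\in I\cap\mu\bigr)\ \Longrightarrow\ C\perp E .
\end{equation}
We call such a $\mu$ a \emph{witness} for $C$. Let $\mathcal L=\mathcal L_I$ for $I$ the class of all ordinals $\ge2$. The subcategory $\mathcal L_I$ is localizing (Lemma~\ref{lem:localizing}), and it is the smallest localizing subcategory containing the $A_\lambda$ with $\lambda\in I$ (Remark~\ref{rem:smallest}).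

\begin{theorem}[ZFC + no measurable cardinals]\label{thm:A}
$\mathcal L$ is a localizing subcategory of $D(\Lambda)$ that is not coreflective; the object $X[1]$ has no coreflection.
\end{theorem}

\begin{theorem}[ZFC + no measurable cardinals]\label{thm:B}
Let $I,I'$ be classes of ordinals $\ge2$.
\begin{enumerate}
\item[(i)] $\mathcal L_I=\mathcal L_{I'}$ if and only if $I=I'$.
\item[(ii)] $\mathcal L_I$ is coreflective if and only if $I$ is a set.
\end{enumerate}
\end{theorem}

\begin{theorem}[ZFC]\label{thm:C}
\begin{enumerate}
\item[(i)] For sets $I\ne I'$ of ordinals in $[2,\mathfrak m)$, $\mathcal L_I\ne\mathcal L_{I'}$.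
\item[(ii)] If $\mathfrak m$ exists and $|k|<\mathfrak m$, then for $\kappa\ge2$ we have $\operatorname{Hom}_\Lambda(A_\kappa,X)=0$ if and only if $\kappa<\mathfrak m$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} answers the problem; the other two are supplements. Theorem~\ref{thm:C}(ii) shows only that the orthogonality driving the proof fails above a measurable cardinal. We do not claim that the failure of coreflectivity of $\mathcal L$ is equivalent to the absence of measurable cardinals.

Section~\ref{sec:background} collects the standard tools. Section~\ref{sec:mechanism} reduces the negative results to the existence of certain test modules and shows the first step of their construction for $A_2$ and $A_3$. Sections~\ref{sec:products}--\ref{sec:test} construct the test modules. Section~\ref{sec:sets} treats sets $I$, and Section~\ref{sec:above} proves Theorem~\ref{thm:C}(ii).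

\section{Background}\label{sec:background}

\subsection{Measurable cardinals}

An ultrafilter $U$ on a set $S$ is \emph{nonprincipal} if it contains no singleton, \emph{$\lambda$-complete} if it is closed under intersections of fewer than $\lambda$ members, and \emph{countably complete} if it is closed under countable intersections. A cardinal $\lambda$ is \emph{measurable} if it is uncountable and carries a nonprincipal $\lambda$-complete ultrafilter. The hypothesis on measurable cardinals enters the paper only through the following fact.

\begin{lemma}[Ulam--Tarski]\label{lem:ulam}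
If a set $S$ carries a nonprincipal countably complete ultrafilter $U$, then there is a measurable cardinal $\le|S|$. Hence a set of cardinality $<\mathfrak m$ carries no such ultrafilter.
\end{lemma}

\begin{proof}
Call a subset of $S$ \emph{null} if it is not in $U$; subsets of null sets are null. Let $\lambda$ be the least cardinality of a partition of $S$ into null sets. The partition into singletons gives $\lambda\le|S|$. If $S$ were a countable union of null sets, their complements would be members of $U$ with empty intersection; so $\lambda>\omega$. Let $g\colon S\to\lambda$ be a map whose fibers form such a partition. The ultrafilter $V=\{Z\subseteq\lambda: g^{-1}(Z)\in U\}$ is nonprincipal because the fibers are null. Suppose that fewer than $\lambda$ sets $Z_j\in V$ have intersection $Z\notin V$. Then $Y=g^{-1}(\lambda\setminus Z)\in U$ is the union of the null sets $g^{-1}(\lambda\setminus Z_j)$. Making these disjoint and adding the null set $S\setminus Y$ gives a partition of $S$ into fewer than $\lambda$ null sets, a contradiction. So $V$ is $\lambda$-complete and $\lambda$ is measurable.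
\end{proof}

\subsection{Transfinite extensions}

Let $\mathcal D$ be a class of modules over a ring. A \emph{transfinite extension} of modules in $\mathcal D$ is a module $N$ with an increasing chain of submodules $(N_\nu)_{\nu\le\theta}$ such that $N_0=0$, $N_\theta=N$, $N_\eta=\bigcup_{\nu<\eta}N_\nu$ for limit ordinals $\eta\le\theta$, and $N_{\nu+1}/N_\nu$ is isomorphic to a module in $\mathcal D$ for all $\nu<\theta$. Three observations will be used repeatedly.
\begin{enumerate}
\item[(T1)] For $\nu\le\nu'$, the quotient $N_{\nu'}/N_\nu$, with the chain $(N_\xi/N_\nu)_{\nu\le\xi\le\nu'}$, is again a transfinite extension of modules in $\mathcal D$.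
\item[(T2)] For $0\ne y\in N$, the least ordinal $\nu'$ with $y\in N_{\nu'}$ is neither $0$ nor a limit, so $\nu'=\nu+1$, and the image $\bar y$ of $y$ in $N_{\nu+1}/N_\nu$ is nonzero. We call $\nu$ the \emph{level} of $y$.
\item[(T3)] A direct sum of modules in $\mathcal D$ is a transfinite extension of modules in $\mathcal D$: well-order the index set and take partial sums.
\end{enumerate}

\subsection{The standard resolution}

Let $e_p$ be the trivial path at the vertex $p$, let $K=ke_v\oplus ke_u\oplus ke_w$, and let $B$ be the $K$-bimodule spanned by the arrows, with $\gamma=e_q\gamma e_p$ for $\gamma\colon p\to q$. Then $\Lambda=\bigoplus_{n\ge0}B^{\otimes_Kn}$, and $N_p=e_pN$ for a $\Lambda$-module $N$.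

\begin{lemma}\label{lem:resolution}
For every $\Lambda$-module $N$ the sequence
\begin{equation}\label{eq:resolution}
0\to\Lambda\otimes_KB\otimes_KN\xrightarrow{\ d\ }\Lambda\otimes_KN\xrightarrow{\ m\ }N\to0,\qquad d(\ell\otimes\beta\otimes y)=\ell\beta\otimes y-\ell\otimes\beta y,
\end{equation}
with $m$ the multiplication, is exact. Its first two terms are projective and generated by at most $2\dim_kN$ elements. In particular $\operatorname{Ext}^n_\Lambda=0$ for $n\ge2$.
\end{lemma}

\begin{proof}
The map $m$ is onto and $md=0$. Grade both tensor products by the length of the path in $\Lambda$. If $z\ne0$ has top component $z_n\in B^{\otimes n}\otimes_KB\otimes_KN$, then the component of $d(z)$ in $B^{\otimes(n+1)}\otimes_KN$ is $z_n\ne0$; so $d$ is injective. Modulo the image of $d$ we have $\ell\beta\otimes y\equiv\ell\otimes\beta y$, so by induction on the length every element is congruent to some $1\otimes y$, and $m(1\otimes y)=y$. Hence an element killed by $m$ lies in the image of $d$.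

A $K$-module $V$ is a triple of vector spaces $V_p$, and $\Lambda\otimes_KV\cong\bigoplus_p\Lambda e_p\otimes_kV_p$ is a direct sum of $\dim_kV$ cyclic projective modules. Apply this to $V=N$ and to $V=B\otimes_KN=\bigoplus_{\gamma\colon p\to q}\gamma\otimes N_p$, which has dimension at most $2\dim_kN$ because at most two arrows start at each vertex.
\end{proof}

\subsection{The derived category}

For complexes $P,E$, let $\operatorname{Hom}^\bullet(P,E)$ be the complex with $\prod_j\operatorname{Hom}_\Lambda(P^j,E^{j+n})$ in degree $n$ and differential $f\mapsto d_Ef-(-1)^nfd_P$; its $n$th cohomology is the group of homotopy classes of chain maps $P\to E[n]$. We use the following textbook facts.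
\begin{enumerate}
\item[(D1)] For modules $M,N$, naturally $\operatorname{Hom}_{D(\Lambda)}(M,N[n])=\operatorname{Ext}^n_\Lambda(M,N)$, which is $0$ for $n<0$. If $0\to P_1\to P_0\to M\to0$ is a projective resolution, then $\operatorname{Ext}^1(M,N)$ is the cokernel of $\operatorname{Hom}(P_0,N)\to\operatorname{Hom}(P_1,N)$, naturally in $N$.
\item[(D2)] A short exact sequence of complexes $0\to E\to E'\to F\to0$ gives a triangle $E\to E'\to F\xrightarrow{\,w\,}E[1]$, and $\operatorname{Hom}(C,-)$ turns a triangle into a long exact sequence, with connecting map $g\mapsto wg$. For modules, $w\in\operatorname{Ext}^1(F,E)$ is the \emph{class} of the extension; it is zero if and only if the sequence splits, and every element of $\operatorname{Ext}^1(F,E)$ is the class of some extension.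
\item[(D3)] Direct sums of complexes are coproducts in $D(\Lambda)$.
\item[(D4)] If $\operatorname{Hom}^\bullet(P,E)$ is acyclic for every acyclic $E$, then $H^n\operatorname{Hom}^\bullet(P,E)=\operatorname{Hom}_{D(\Lambda)}(P,E[n])$ for all $E$ and $n$. Bounded complexes of projectives have this property.
\end{enumerate}
By (D1) and Lemma~\ref{lem:resolution}, for modules $M$ and $N$,
\begin{equation}\label{eq:perp}
M\perp N\iff\operatorname{Hom}(M,N)=0\ \text{ and }\ \operatorname{Ext}^1(M,N)=0 .
\end{equation}

\begin{lemma}\label{lem:localizing}
For every class $I$ of ordinals $\ge2$, $\mathcal L_I$ is localizing and contains $A_\lambda$ for all $\lambda\in I$. If $\mu$ is a witness for $C$, so is every larger ordinal.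
\end{lemma}

\begin{proof}
Enlarging $\mu$ strengthens the hypothesis of \eqref{eq:witness}, which gives the last statement. For fixed $E$, the class of $C$ with $C\perp E$ is closed under isomorphisms, shifts and retracts, under coproducts because $\operatorname{Hom}(-,E[n])$ turns them into products, and under the third term of a triangle by the long exact sequence. Any set of objects of $\mathcal L_I$ has a common witness, the supremum of their least witnesses; so $\mathcal L_I$ has the same closure properties. The ordinal $\lambda+1$ is a witness for $A_\lambda$ when $\lambda\in I$.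
\end{proof}

\begin{remark}\label{rem:smallest}
The subcategory $\mathcal L_I$ is the smallest localizing subcategory containing the $A_\lambda$, $\lambda\in I$; this is not used below. Let $C\in\mathcal L_I$ have witness $\mu$, and let $\mathcal L'$ be the localizing subcategory generated by the set $\{A_\lambda:\lambda\in I\cap\mu\}$. It is coreflective by the result of Neeman and Krause quoted in Section~\ref{sec:intro}. In the triangle $\Gamma C\to C\to C'\to\Gamma C[1]$ we have $A_\lambda\perp C'$ for $\lambda\in I\cap\mu$, hence $C\perp C'$. So $C\to C'$ is zero and $C$ is a retract of $\Gamma C\in\mathcal L'$. Finally, $\mathcal L'$ lies in every localizing subcategory containing the $A_\lambda$, $\lambda\in I$.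
\end{remark}

\section{The mechanism}\label{sec:mechanism}

\subsection{Reduction to test modules}

A coreflection of $Y$ in $\mathcal L_I$ is a single object $C$, and it has a witness $\mu$: it is built from the $A_\lambda$ with $\lambda<\mu$. To rule it out we need, for arbitrarily large $\kappa\in I$, a map $A_\kappa\to Y$ that does not factor through anything built from smaller $A_\lambda$. For $Y=X[1]$ the maps $A_\kappa\to Y$ are the extensions of $A_\kappa$ by $X$, and nontrivial ones are easy to write down.

\begin{lemma}\label{lem:ext}
For every ordinal $\kappa\ge2$, $\operatorname{Ext}^1(A_\kappa,X)\ne0$.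
\end{lemma}

\begin{proof}
Let $Y_\kappa$ agree with $A_\kappa$ at $v$ and $u$, let $(Y_\kappa)_w=R\oplus R^\kappa$, and put
\[
a(\mathbf v)=(1,\delta_0),\qquad b(\mathbf v)=(0,\chi_\kappa),\qquad i(\mathbf u_\alpha)=(0,\delta_\alpha),\qquad t(\mathbf u_\alpha)=(0,\chi_\alpha).
\]
The summand $R$ is a subrepresentation isomorphic to $X$ with quotient $A_\kappa$. A section $s\colon A_\kappa\to Y_\kappa$ must be the identity at $v$ and $u$. Since $\kappa\ge2$, the vector $\mathbf u_1$ exists, and $\delta_0=\chi_1$ gives $(1,\delta_0)=a(\mathbf v)=s_w(\delta_0)=s_w(\chi_1)=t(\mathbf u_1)=(0,\chi_1)$, which is false. So the extension does not split.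
\end{proof}

To show that such a class does not factor through an object built from a set $J$ of indices, we map $X$ to a module that is invisible to the $A_\lambda$ with $\lambda\in J$ but in which the class survives.

\begin{proposition}[test modules]\label{prop:test}
Let $J$ be a set of ordinals in $[2,\mathfrak m)$. There is a $\Lambda$-module $E_J\supseteq X$ such that
\begin{enumerate}
\item[(1)] $A_\lambda\perp E_J$ for all $\lambda\in J$;
\item[(2)] for every $\kappa\in[2,\mathfrak m)$ with $\kappa\notin J$, the map $\operatorname{Ext}^1(A_\kappa,X)\to\operatorname{Ext}^1(A_\kappa,E_J)$ is injective.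
\end{enumerate}
\end{proposition}

The proof is given in Section~\ref{sec:test}. All negative statements follow from it.

\begin{proof}[Proof of Theorem~\ref{thm:A} and of ``only if'' in Theorem~\ref{thm:B}(ii)]
Assume that there are no measurable cardinals, so that $[2,\mathfrak m)$ is the class of all ordinals $\ge2$. Let $I$ be a proper class of ordinals $\ge2$. We show that $X[1]$ has no coreflection in $\mathcal L_I$; with Lemma~\ref{lem:localizing}, the case $\mathcal L_I=\mathcal L$ is Theorem~\ref{thm:A}.

Suppose that $C\in\mathcal L_I$ and that every map from an object of $\mathcal L_I$ to $X[1]$ factors through $\varepsilon\colon C\to X[1]$; uniqueness of the factorization is not needed. Let $\mu$ be a witness for $C$, let $J=I\cap\mu$, and let $\iota\colon X\to E_J$ be the inclusion. By Proposition~\ref{prop:test}(1) and \eqref{eq:witness}, $C\perp E_J$, so $\iota[1]\circ\varepsilon=0$. Since $I$ is not a set, it is not contained in $\mu$; choose $\kappa\in I$ with $\kappa\ge\mu$, and by Lemma~\ref{lem:ext} choose $0\ne f\in\operatorname{Ext}^1(A_\kappa,X)=\operatorname{Hom}(A_\kappa,X[1])$. As $A_\kappa\in\mathcal L_I$, the map $f$ factors through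 $\varepsilon$, so $\iota[1]\circ f=0$ in $\operatorname{Ext}^1(A_\kappa,E_J)$. Since $\kappa\notin J$, this contradicts Proposition~\ref{prop:test}(2).
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:B}(i) and~\ref{thm:C}(i)]
In both cases $I$ and $I'$ are contained in $[2,\mathfrak m)$. Let $I\ne I'$; after exchanging them if necessary, there is $\kappa\in I'\setminus I$. Then $A_\kappa\in\mathcal L_{I'}$. For every ordinal $\mu$, the module $E=E_{I\cap\mu}$ satisfies $A_\lambda\perp E$ for $\lambda\in I\cap\mu$, while $\operatorname{Ext}^1(A_\kappa,E)\ne0$ by Lemma~\ref{lem:ext} and Proposition~\ref{prop:test}(2). So $A_\kappa$ has no witness with respect to $I$, and $A_\kappa\notin\mathcal L_I$.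
\end{proof}

\subsection{The first step by hand}\label{sec:hand}

The module $E_J$ is obtained from $X$ by killing extension classes one layer at a time. The case $J=\{2\}$, $\kappa=3$ shows what makes this work. Write elements of $R^2$ and $R^3$ as rows:
\[
\begin{array}{c|cccccc}
 & a(\mathbf v) & b(\mathbf v) & t(\mathbf u_1) & i(\mathbf u_1) & t(\mathbf u_2) & i(\mathbf u_2)\\ \hline
A_2 & (1,0) & (1,1) & (1,0) & (0,1) & & \\
A_3 & (1,0,0) & (1,1,1) & (1,0,0) & (0,1,0) & (1,1,0) & (0,0,1)
\end{array}
\]
Let $f$ be a homomorphism between two of these, with $f(\mathbf v)=c\,\mathbf v$. The arrow $a$ gives $f(\delta_0)=c\delta_0$. Then $tf(\mathbf u_1)=f(\chi_1)=f(\delta_0)=t(c\,\mathbf u_1)$, and $t$ is injective, so $f(\mathbf u_1)=c\,\mathbf u_1$. The arrow $i$ gives $f(\delta_1)=c\delta_1$. The scalar $c$ climbs the ordinal step by step.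
\begin{itemize}
\item For $f\colon A_2\to A_2$ the climb is complete, and $f=c\cdot\mathrm{id}$.
\item For $f\colon A_2\to A_3$ the arrow $b$ requires $f(1,1)=c(1,1,1)$, while $f(1,1)=c\delta_0+c\delta_1=c(1,1,0)$. So $c=0$ and $f=0$.
\item For $f\colon A_3\to A_2$ we get $tf(\mathbf u_2)=f(1,1,0)=c(1,1)$, while the image of $t$ in $A_2$ is $k(1,0)$. So $c=0$; then $tf(\mathbf u_2)=0$, $f(\mathbf u_2)=0$, $f(\delta_2)=0$, and $f=0$.
\item For $f\colon A_2\to X$ we have $f(\delta_0)=af(\mathbf v)=0$ and $f(\delta_1)=if(\mathbf u_1)=0$, so $f=0$.
\end{itemize}
Now let $w\ne0$ be the class of $0\to X\to Y_2\to A_2\to0$ from Lemma~\ref{lem:ext}. In the exact sequence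
\[
0=\operatorname{Hom}(A_2,X)\to\operatorname{Hom}(A_2,Y_2)\to\operatorname{End}(A_2)=k\xrightarrow{\,1\mapsto w\,}\operatorname{Ext}^1(A_2,X)\to\operatorname{Ext}^1(A_2,Y_2)
\]
the connecting map is injective with image $kw$. Passing from $X$ to $Y_2$ therefore kills $w$ without creating a homomorphism from $A_2$. For $A_3$, the sequence
\[
0=\operatorname{Hom}(A_3,A_2)\to\operatorname{Ext}^1(A_3,X)\to\operatorname{Ext}^1(A_3,Y_2)
\]
shows that no class dies. Killing all classes at once and repeating transfinitely gives $E_J$; by \eqref{eq:perp} there is nothing above $\operatorname{Ext}^1$ to kill.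

Two difficulties appear in general. First, the climb must pass limit ordinals: at $\omega$ we know $f(\delta_n)$ for all $n<\omega$ and need $f(\chi_\omega)$, although $\chi_\omega$ is not a finite combination of the $\delta_n$. Second, the iteration passes through unions of chains much shorter than $\dim_kA_\kappa$, and a homomorphism from a large module into such a union need not factor through a stage. Both are settled by one property of $R$-modules, proved in the next section.

\section{Homomorphisms out of products of $k[x]$}\label{sec:products}

In this section all maps are $R$-linear, and $\widehat R=k[[x]]$. We look for a class $\mathcal C$ of $R$-modules $N$ such that a map $R^S\to N$ vanishing on $R^{(S)}$ is zero. It must contain the modules $R^\lambda$, and it must be closed under transfinite extensions, because $(E_J/X)_w$ will be a transfinite extension of such products. An example shows what has to be excluded.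

\begin{example}\label{ex:failure}
Since $\chi_\omega$ is not finitely supported, there is a $k$-linear $\ell\colon k^\omega\to k$ that vanishes on finitely supported sequences and has $\ell(\chi_\omega)=1$. So vector spaces alone cannot pass the ordinal $\omega$; this is why $Q$ has a loop. For $z\in R^\omega$ let $z^{(j)}\in k^\omega$ be the sequence of coefficients of $x^j$. The maps $R^\omega\to R/xR=k$, $z\mapsto\ell(z^{(0)})$, and $R^\omega\to\widehat R$, $z\mapsto\sum_j\ell(z^{(j)})x^j$, are $R$-linear, vanish on $R^{(\omega)}$, and send $\chi_\omega$ to $1$.
\end{example}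

Call an $R$-module $N$ \emph{torsion-free} if $x$ acts injectively and \emph{separated} if $\bigcap_nx^nN=0$. Both properties pass to submodules. The module $\widehat R$ has both, so a third condition is needed. Let $\mathcal C_0$ be the class of torsion-free separated modules $N$ with $\operatorname{Hom}_R(\widehat R,N)=0$. Torsion-freeness serves to carry separatedness through transfinite extensions: $k[x,x^{-1}]/k[x]$ is a transfinite extension of copies of the separated module $k$, and $x$ acts on it surjectively.

\begin{lemma}\label{lem:C0}
The class $\mathcal C_0$ contains $R$ and is closed under products and transfinite extensions.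
\end{lemma}

\begin{proof}
The ring $R$ is torsion-free and separated. Let $g\colon\widehat R\to R$. Since $1+x$ is a unit of $\widehat R$, each $g(c)$ is divisible by $(1+x)^n$ for all $n$, so $g(c)=0$ by degree. All three conditions can be tested coordinatewise in a product. Let $N$ be a transfinite extension of modules in $\mathcal C_0$. By (T1), each property proved for all such $N$ also holds for the quotients $N/N_\nu$.

\emph{Torsion-free.} If $y\ne0$ has level $\nu$ and $xy=0$, then $\bar y\ne0$ and $x\bar y=0$ in $N_{\nu+1}/N_\nu$, a contradiction.

\emph{Separated.} Let $y\ne0$ have level $\nu$ and $y=x^ny_n$ for all $n$. As $N/N_{\nu+1}$ is torsion-free, $y_n\in N_{\nu+1}$. Then $0\ne\bar y\in\bigcap_nx^n(N_{\nu+1}/N_\nu)=0$, a contradiction.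

\emph{No maps from $\widehat R$.} A map $g$ from $\widehat R$ to a separated module $M$ with $g(1)=0$ is zero: writing $c=q+x^nc'$ with $q\in R$ and $c'\in\widehat R$ gives $g(c)=qg(1)+x^ng(c')\in x^nM$ for all $n$. Let $g\colon\widehat R\to N$ and suppose that $g(1)\ne0$, of level $\nu$. The composite $\widehat R\to N/N_{\nu+1}$ kills $1$, so $g(\widehat R)\subseteq N_{\nu+1}$. The composite $\widehat R\to N_{\nu+1}/N_\nu\in\mathcal C_0$ is zero, so $g(1)\in N_\nu$, a contradiction. Hence $g(1)=0$ and $g=0$.
\end{proof}

For countable products, $\mathcal C_0$ already has the desired property. The idea is to let a power series act on $R^\omega$ by truncating it further and further out in later coordinates.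

\begin{lemma}\label{lem:countable}
If $N\in\mathcal C_0$ and $h\colon R^\omega\to N$ vanishes on $R^{(\omega)}$, then $h=0$.
\end{lemma}

\begin{proof}
First let $y\in R^\omega$ satisfy $x^n\mid y_n$ for all $n$. For each $m$, deleting the coordinates below $m$ does not change $h(y)$ and leaves an element of $x^mR^\omega$. So $h(y)\in\bigcap_mx^mN=0$.

Now let $z\in R^\omega$. For $c\in\widehat R$ let $c^{[n]}$ be the polynomial of degree $<n$ congruent to $c$ modulo $x^n$, so that $c^{[0]}=0$, and put $\psi(c)=h\bigl((c^{[n]}z_n)_n\bigr)$. Truncation is additive, so $\psi$ is additive. For $r\in R$ the polynomial $(rc)^{[n]}-rc^{[n]}$ is divisible by $x^n$, so $\psi(rc)-r\psi(c)=0$ by the first paragraph. Thus $\psi\in\operatorname{Hom}_R(\widehat R,N)=0$, and $h(z)=h(z-z_0\delta_0)=\psi(1)=0$.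
\end{proof}

To pass to uncountable $S$ we use countable families of disjointly supported elements. If $T_n\subseteq S$ ($n<\omega$) are pairwise disjoint and $y_n\in R^{T_n}$, then for $z\in R^\omega$ the sum $\sum_nz_ny_n\in R^S$ is defined pointwise, and
\begin{equation}\label{eq:spread}
R^\omega\to R^S,\qquad z\mapsto\textstyle\sum_nz_ny_n
\end{equation}
is $R$-linear and sends $\delta_n$ to $y_n$. The next lemma is the one place where the size of $S$ matters. It says that a counterexample $h$ cannot be concentrated at a ``point at infinity'' of $S$: such a point would be a countably complete ultrafilter.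

\begin{lemma}\label{lem:disjoint}
Let $|S|<\mathfrak m$ and $N\in\mathcal C_0$, and let $h\colon R^S\to N$ be nonzero and vanish on $R^{(S)}$. Then there are pairwise disjoint sets $T_n\subseteq S$ $(n<\omega)$ with $h|_{R^{T_n}}\ne0$ for all $n$.
\end{lemma}

\begin{proof}
Let $\mathcal N=\{T\subseteq S:h|_{R^T}=0\}$. It is closed under subsets, contains the finite sets, and does not contain $S$. It is closed under countable unions. By passing to subsets we may take $T_n\in\mathcal N$ disjoint. For $y\in R^{\bigcup T_n}$, compose $h$ with the map \eqref{eq:spread} for $y_n=y|_{T_n}$. The composite kills every $\delta_n$, so it is zero by Lemma~\ref{lem:countable}, and its value at $\chi_\omega$ is $h(y)$.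

Suppose that some $T\notin\mathcal N$ is not a disjoint union of two sets outside $\mathcal N$, and let $U=\{T'\subseteq T:T'\notin\mathcal N\}$. For $T'\subseteq T$, exactly one of $T'$ and $T\setminus T'$ lies in $U$: not both by the choice of $T$, and not neither because $T\notin\mathcal N$. The family $U$ is closed under supersets. If $T'_n\in U$ for $n<\omega$, then $\bigcup_n(T\setminus T'_n)\in\mathcal N$, so $\bigcap_nT'_n\in U$. Singletons lie in $\mathcal N$. Thus $U$ is a nonprincipal countably complete ultrafilter on $T$, which contradicts Lemma~\ref{lem:ulam} since $|T|<\mathfrak m$.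

Hence every set outside $\mathcal N$ splits into two such sets. Splitting $S=T_0\sqcup S_0$, $S_0=T_1\sqcup S_1$, and so on, gives the sequence $(T_n)$.
\end{proof}

Composing with \eqref{eq:spread}, such a sequence produces a map out of $R^\omega$ that is ``nonzero on every $\delta_n$''. The following lemma forbids this in the two situations we meet. Both parts compare the uncountably many elements $\sum_j\sigma_jx^{m_j}\delta_j$, $\sigma\in\{0,1\}^\omega$, with countably many bounds, and use that \emph{an uncountable subset of $\{0,1\}^\omega$ contains, for each $l$, two distinct sequences that agree at all $j<l$}, because there are only $2^l$ initial segments of length $l$.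

\begin{lemma}\label{lem:hump}
\begin{enumerate}
\item[(a)] For every $\varphi\colon R^\omega\to R$ there is $n$ with $\varphi(\delta_n)=0$.
\item[(b)] Let $H_0\subseteq H_1\subseteq\cdots$ be submodules of $R^\omega$ with union $R^\omega$ such that all $R^\omega/H_n$ are torsion-free and separated. Then there is $n$ with $\delta_n\in H_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
Given integers $d_n\ge1$, put $m_0=0$ and $m_{n+1}=m_n+d_n$, so that $m_n\ge n$, and let $y_\sigma=\sum_j\sigma_jx^{m_j}\delta_j$ for $\sigma\in\{0,1\}^\omega$. If $\sigma\ne\tau$ first differ at $n$, then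
\begin{equation}\label{eq:difference}
y_\sigma-y_\tau=x^{m_n}\bigl(\pm\delta_n+x^{d_n}z\bigr)\quad\text{for some }z\in R^\omega .
\end{equation}

(a) Suppose that $p_n=\varphi(\delta_n)\ne0$ for all $n$, and take $d_n=\deg p_n+1$. For some $l$, uncountably many $\sigma$ have $\deg\varphi(y_\sigma)<l$. Pick two of them, $\sigma\ne\tau$, agreeing below $l$, with first difference at $n\ge l$. By \eqref{eq:difference}, the polynomial $\varphi(y_\sigma)-\varphi(y_\tau)=x^{m_n}(\pm p_n+x^{d_n}\varphi(z))$ is divisible by $x^{m_n}$; it has degree $<l\le m_n$, so it is zero. Then $p_n$ is divisible by $x^{\deg p_n+1}$, which is impossible for $p_n\ne0$.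

(b) Suppose that $\delta_n\notin H_n$ for all $n$. Since $R^\omega/H_n$ is separated, there is $d_n\ge1$ with $\delta_n\notin H_n+x^{d_n}R^\omega$. For some $l$, uncountably many $\sigma$ have $y_\sigma\in H_l$. Pick two of them, $\sigma\ne\tau$, agreeing below $l$, with first difference at $n\ge l$. Then $y_\sigma-y_\tau\in H_l\subseteq H_n$. As $R^\omega/H_n$ is torsion-free, \eqref{eq:difference} gives $\pm\delta_n+x^{d_n}z\in H_n$, contrary to the choice of $d_n$.
\end{proof}

Let $\mathcal C$ be the class of $N\in\mathcal C_0$ such that, for every set $S$ with $|S|<\mathfrak m$, every map $R^S\to N$ vanishing on $R^{(S)}$ is zero.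

\begin{proposition}\label{prop:C}
The class $\mathcal C$ contains $R$ and is closed under products and transfinite extensions. In particular $R^S\in\mathcal C$ for every set $S$.
\end{proposition}

\begin{proof}
Membership in $\mathcal C_0$ is covered by Lemma~\ref{lem:C0}, and the additional condition can be tested coordinatewise in a product. Throughout, $|S|<\mathfrak m$ and $h$ vanishes on $R^{(S)}$.

\emph{The module $R$.} If $h\colon R^S\to R$ is nonzero, Lemma~\ref{lem:disjoint} gives disjoint $T_n$ and $y_n\in R^{T_n}$ with $h(y_n)\ne0$. The composite $\varphi$ of $h$ with \eqref{eq:spread} has $\varphi(\delta_n)\ne0$ for all $n$, contradicting Lemma~\ref{lem:hump}(a).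

\emph{Transfinite extensions.} Let $(N_\nu)_{\nu\le\theta}$ have factors in $\mathcal C$. By Lemma~\ref{lem:C0} and (T1), all $N/N_\nu$ lie in $\mathcal C_0$. We induct on $\theta$, so we may assume $N_\nu\in\mathcal C$ for $\nu<\theta$; for $\theta=0$ there is nothing to prove. Let $h\colon R^S\to N$. If $\theta=\theta'+1$, the composite to $N/N_{\theta'}\in\mathcal C$ is zero, so $h$ maps into $N_{\theta'}\in\mathcal C$ and $h=0$.

Let $\theta$ be a limit and suppose $h\ne0$. Take $T_n$ as in Lemma~\ref{lem:disjoint}. For $\nu<\theta$ we have $h(R^{T_n})\not\subseteq N_\nu$, since otherwise $N_\nu\in\mathcal C$ would force $h|_{R^{T_n}}=0$. Put $\nu_0=0$. Given $\nu_n<\theta$, choose $y_n\in R^{T_n}$ with $h(y_n)\notin N_{\nu_n}$, and then $\nu_{n+1}<\theta$ with $h(y_n)\in N_{\nu_{n+1}}$, which is possible because $N=\bigcup_{\nu<\theta}N_\nu$; necessarily $\nu_{n+1}>\nu_n$. Let $\eta=\sup_n\nu_n\le\theta$; it is a limit ordinal, so $N_\eta=\bigcup_nN_{\nu_n}$. Let $\varphi\colon R^\omega\to N$ be the composite of $h$ with \eqref{eq:spread}. The map $R^\omega\to N/N_\eta\in\mathcal C_0$ kills every $\delta_n$, so it is zero by Lemma~\ref{lem:countable},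 and $\varphi(R^\omega)\subseteq N_\eta$. Hence the submodules $H_n=\varphi^{-1}(N_{\nu_n})$ increase with union $R^\omega$. The quotient $R^\omega/H_n$ embeds in $N/N_{\nu_n}$, so it is torsion-free and separated, and $\delta_n\notin H_n$ for all $n$. This contradicts Lemma~\ref{lem:hump}(b).
\end{proof}

\section{Homomorphisms from $A_\kappa$}\label{sec:A}

The climb of Section~\ref{sec:hand} used two properties of the target: $t$ is injective, and maps from products are determined on finitely supported elements. Let $\mathcal F$ be the class of $\Lambda$-modules $N$ such that $t\colon N_u\to N_w$ is injective and $N_w\in\mathcal C$.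

\begin{lemma}\label{lem:F}
The class $\mathcal F$ is closed under transfinite extensions, hence under direct sums, and it contains $X$ and every $A_\lambda$, $\lambda\ge2$.
\end{lemma}

\begin{proof}
Let $N$ be a transfinite extension of modules in $\mathcal F$. Then $N_w\in\mathcal C$ by Proposition~\ref{prop:C}. If $0\ne y\in N_u$ has level $\nu$ and $t(y)=0$, then $\bar y\ne0$ and $t(\bar y)=0$ in $N_{\nu+1}/N_\nu$, a contradiction. Direct sums follow by (T3). We have $X_u=0$, and $X_w=R$ and $(A_\lambda)_w=R^\lambda$ lie in $\mathcal C$. For injectivity of $t$ on $A_\lambda$, let $1\le\alpha_1<\dots<\alpha_n<\lambda$. The coordinate of $\sum_jc_j\chi_{\alpha_j}$ at $\alpha_{n-1}$ (at $0$ if $n=1$) is $c_n$; by induction on $n$ the $\chi_\alpha$ are linearly independent over $k$.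
\end{proof}

\emph{In the rest of this section and in Section~\ref{sec:test}, all indices of modules $A_\kappa$ lie in $[2,\mathfrak m)$.} The next lemma says that, toward $\mathcal F$, the large module $A_\kappa$ behaves as if it were generated by the single element $\mathbf v$.

\begin{lemma}\label{lem:cyclic}
Let $f\colon A_\kappa\to N$ be a homomorphism.
\begin{enumerate}
\item[(a)] If $N\in\mathcal F$ and $f(\mathbf v)=0$, then $f=0$. In particular $\operatorname{Hom}(A_\kappa,X)=0$.
\item[(b)] If $N'\subseteq N$ is a submodule with $N/N'\in\mathcal F$ and $f(\mathbf v)\in N'$, then $f(A_\kappa)\subseteq N'$.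
\item[(c)] $\operatorname{Hom}(A_\kappa,\bigoplus_jA_{\lambda_j})=\bigoplus_j\operatorname{Hom}(A_\kappa,A_{\lambda_j})$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $f(\delta_0)=af(\mathbf v)=0$. Let $1\le\alpha\le\kappa$ and suppose $f(\mathbf u_\beta)=0$ for $1\le\beta<\alpha$. Then $f(\delta_\beta)=if(\mathbf u_\beta)=0$ for these $\beta$, so $f_w$ vanishes on $R^{(\alpha)}$, and hence on $R^\alpha$ because $N_w\in\mathcal C$ and $|\alpha|<\mathfrak m$. If $\alpha<\kappa$, then $tf(\mathbf u_\alpha)=f(\chi_\alpha)=0$, so $f(\mathbf u_\alpha)=0$. By induction $f_u=0$, and the case $\alpha=\kappa$ gives $f_w=0$. For $N=X$ the hypothesis holds because $X_v=0$.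

(b) Apply (a) to $A_\kappa\to N/N'$.

(c) The element $f(\mathbf v)$ lies in a finite subsum $N'$, and the quotient by $N'$ is a direct sum of modules $A_{\lambda_j}$, which is in $\mathcal F$. By (b), $f$ maps into $N'$.
\end{proof}

\begin{lemma}[rigidity]\label{lem:rigid}
$\operatorname{Hom}(A_\kappa,A_\lambda)=0$ for $\kappa\ne\lambda$, and $\operatorname{End}(A_\kappa)=k$.
\end{lemma}

\begin{proof}
Let $f\colon A_\kappa\to A_\lambda$ with $f(\mathbf v)=c\,\mathbf v$, $c\in k$, and let $\nu=\min(\kappa,\lambda)$. For $\alpha\le\nu$, regard $R^\alpha$ as a submodule of both $R^\kappa$ and $R^\lambda$. We claim that for $1\le\alpha\le\nu$,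
\[
f(z)=cz\ \text{ for all }z\in R^\alpha,\qquad\text{and}\qquad f(\mathbf u_\alpha)=c\,\mathbf u_\alpha\ \text{ if }\alpha<\nu .
\]
Assume the claim below $\alpha$. Then $f(\delta_0)=af(\mathbf v)=c\delta_0$ and $f(\delta_\beta)=if(\mathbf u_\beta)=c\delta_\beta$ for $1\le\beta<\alpha$. So the map $R^\alpha\to R^\lambda$, $z\mapsto f(z)-cz$, vanishes on $R^{(\alpha)}$, and it is zero because $R^\lambda\in\mathcal C$. If $\alpha<\nu$, then $tf(\mathbf u_\alpha)=f(\chi_\alpha)=c\chi_\alpha=t(c\,\mathbf u_\alpha)$, and $t$ is injective. This proves the claim.

If $\kappa=\lambda$, the claim says $f=c\cdot\mathrm{id}$. If $\kappa<\lambda$, then $c\chi_\kappa=f(b(\mathbf v))=b(c\,\mathbf v)=c\chi_\lambda$ in $R^\lambda$, and the coordinate at $\kappa$ gives $c=0$. If $\kappa>\lambda$, then $\mathbf u_\lambda\in(A_\kappa)_u$ and $tf(\mathbf u_\lambda)=f(\chi_\lambda)=c\chi_\lambda$ is the constant function $c$ on $\lambda$. An element of $t((A_\lambda)_u)$ is a finite combination of functions $\chi_\gamma$ with $1\le\gamma<\lambda$, so it is zero or vanishes at the largest $\gamma$ that occurs; hence $c=0$. In both unequal cases $f=0$ by Lemma~\ref{lem:cyclic}(a).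
\end{proof}

The arrow $b$ is used only in the case $\kappa<\lambda$, and it is needed there: the map $\mathbf v\mapsto\mathbf v$, $\mathbf u_\alpha\mapsto\mathbf u_\alpha$, $R^\kappa\subseteq R^\lambda$ commutes with $a,i,t,x$.

For a set $J$ of indices, let $\operatorname{Add}_J$ be the class of direct sums of modules $A_\lambda$ with $\lambda\in J$, repetitions allowed. By Lemma~\ref{lem:F}, every transfinite extension of modules in $\operatorname{Add}_J$ lies in $\mathcal F$.

\begin{lemma}\label{lem:add}
If $N$ is a transfinite extension of modules in $\operatorname{Add}_J$ and $\kappa\notin J$, then $\operatorname{Hom}(A_\kappa,N)=0$.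
\end{lemma}

\begin{proof}
Let $f\colon A_\kappa\to N$ and suppose that $f(\mathbf v)\ne0$, of level $\nu$. By (T1), $N/N_{\nu+1}\in\mathcal F$, so $f(A_\kappa)\subseteq N_{\nu+1}$ by Lemma~\ref{lem:cyclic}(b). The composite $A_\kappa\to N_{\nu+1}/N_\nu\in\operatorname{Add}_J$ is zero by Lemmas~\ref{lem:cyclic}(c) and~\ref{lem:rigid}, so $f(\mathbf v)\in N_\nu$, a contradiction. Hence $f(\mathbf v)=0$, and $f=0$ by Lemma~\ref{lem:cyclic}(a).
\end{proof}

\section{Construction of the test modules}\label{sec:test}

\begin{proof}[Proof of Proposition~\ref{prop:test}]
Let $\rho$ be an uncountable regular cardinal greater than $\dim_kA_\lambda$ for all $\lambda\in J$. We construct a continuous chain of modules $(E^\alpha)_{\alpha\le\rho}$ with $E^0=X$ and put $E_J=E^\rho$.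

\emph{The successor step.} Given $E^\alpha$, let $H_\lambda=\operatorname{Ext}^1(A_\lambda,E^\alpha)$ and $F=\bigoplus_{\lambda\in J}A_\lambda\otimes_kH_\lambda\in\operatorname{Add}_J$. For $h\in H_\lambda$ let $g_h\colon A_\lambda\to F$, $y\mapsto y\otimes h$. The map
\[
\operatorname{Ext}^1(F,E^\alpha)\to\prod_{\lambda\in J}\operatorname{Hom}_k\bigl(H_\lambda,\operatorname{Ext}^1(A_\lambda,E^\alpha)\bigr),\qquad w\mapsto(h\mapsto wg_h)_\lambda,
\]
is bijective: after choosing bases of the $H_\lambda$, the module $F$ is a coproduct of copies of the $A_\lambda$ with inclusions $g_h$, and (D1) and (D3) apply. Let $w$ correspond to the family of identities, so that $wg_h=h$ for all $h$, and choose an extension $0\to E^\alpha\to E^{\alpha+1}\to F\to0$ with class $w$. At limit ordinals take unions. For $\beta\le\alpha$, the quotient $E^\alpha/E^\beta$ is a transfinite extension of modules in $\operatorname{Add}_J$, so it lies in $\mathcal F$.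

\emph{The connecting map.} Fix $\lambda\in J$ and $\alpha<\rho$, and consider the exact sequence
\[
\operatorname{Hom}(A_\lambda,E^\alpha)\to\operatorname{Hom}(A_\lambda,E^{\alpha+1})\to\operatorname{Hom}(A_\lambda,F)\xrightarrow{\ \partial\ }\operatorname{Ext}^1(A_\lambda,E^\alpha)\to\operatorname{Ext}^1(A_\lambda,E^{\alpha+1}).
\]
By Lemmas~\ref{lem:cyclic}(c) and~\ref{lem:rigid}, $h\mapsto g_h$ is an isomorphism $H_\lambda\to\operatorname{Hom}(A_\lambda,F)$. By (D2), $\partial(g_h)=wg_h=h$. So $\partial$ is an isomorphism. Injectivity of $\partial$, which is where rigidity is used, shows that every map $A_\lambda\to E^{\alpha+1}$ lands in $E^\alpha$. Surjectivity shows that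
\begin{equation}\label{eq:killed}
\operatorname{Ext}^1(A_\lambda,E^\alpha)\to\operatorname{Ext}^1(A_\lambda,E^{\alpha+1})\ \text{ is zero.}
\end{equation}

\emph{No homomorphisms.} We show $\operatorname{Hom}(A_\lambda,E^\alpha)=0$ for $\lambda\in J$ by induction on $\alpha\le\rho$. For $\alpha=0$ this is Lemma~\ref{lem:cyclic}(a), and the successor step was just proved. At a limit $\alpha$, a map $f\colon A_\lambda\to E^\alpha$ has $f(\mathbf v)\in E^\beta$ for some $\beta<\alpha$; since $E^\alpha/E^\beta\in\mathcal F$, it lands in $E^\beta$ by Lemma~\ref{lem:cyclic}(b) and is zero by induction.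

\emph{No extensions.} Let $\lambda\in J$ and let $0\to P_1\to P_0\to A_\lambda\to0$ be the resolution \eqref{eq:resolution}; the module $P_1$ is generated by fewer than $\rho$ elements. By (D1), a class in $\operatorname{Ext}^1(A_\lambda,E^\rho)$ is represented by some $g\colon P_1\to E^\rho$. As $\rho$ is regular, $g(P_1)\subseteq E^\alpha$ for some $\alpha<\rho$, so $g$ represents a class in $\operatorname{Ext}^1(A_\lambda,E^\alpha)$. By \eqref{eq:killed}, $g$ extends to a homomorphism $P_0\to E^{\alpha+1}\subseteq E^\rho$, and the given class is zero. With \eqref{eq:perp} this proves (1).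

\emph{Survival.} The quotient $E_J/X$ is a transfinite extension of modules in $\operatorname{Add}_J$, so $\operatorname{Hom}(A_\kappa,E_J/X)=0$ for $\kappa\notin J$ by Lemma~\ref{lem:add}. The exact sequence $\operatorname{Hom}(A_\kappa,E_J/X)\to\operatorname{Ext}^1(A_\kappa,X)\to\operatorname{Ext}^1(A_\kappa,E_J)$ gives (2).
\end{proof}

The length $\rho$ of the construction is adapted to $J$, while the ordinals $\kappa$ in (2) may be far larger than $\rho$. No cardinality argument controls maps from such an $A_\kappa$ into $E_J/X$; this is the work done by Proposition~\ref{prop:C} through Lemma~\ref{lem:add}.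

\section{Sets of indices give coreflective subcategories}\label{sec:sets}

This section proves ``if'' in Theorem~\ref{thm:B}(ii); the argument uses no hypothesis on cardinals. Let $I$ be a set of ordinals $\ge2$, and let $\mathcal E$ be the class of complexes $E$ with $A_\lambda\perp E$ for all $\lambda\in I$. Witnesses can be enlarged beyond $\sup I$, so $\mathcal L_I$ consists of the $C$ with $C\perp E$ for all $E\in\mathcal E$. For a given complex $Y$ we construct a short exact sequence $0\to Y\to E^\rho\to D\to0$ with $E^\rho\in\mathcal E$ and $D\in\mathcal L_I$. This suffices: by (D2) there is a triangle $D[-1]\to Y\to E^\rho\to D$, for $C\in\mathcal L_I$ we have $C\perp E^\rho$, and the long exact sequence shows that $\operatorname{Hom}(C,D[-1])\to\operatorname{Hom}(C,Y)$ is bijective. So $D[-1]\to Y$ is a coreflection, and the construction below involves no choices depending on $Y$.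

Let $G$ be the direct sum over $\lambda\in I$ of the two-term complexes $P_1\to P_0$ given by \eqref{eq:resolution} for $A_\lambda$. It is a bounded complex of projectives, isomorphic to $\bigoplus_{\lambda\in I}A_\lambda$ in $D(\Lambda)$. By (D3) and (D4), $E\in\mathcal E$ if and only if $\operatorname{Hom}^\bullet(G,E)$ is acyclic. Acyclic complexes are zero in $D(\Lambda)$ and so belong to $\mathcal E$.

Let $\rho$ be an uncountable regular cardinal such that the terms of $G$ are generated by fewer than $\rho$ elements. Put $E^0=Y$. Let $E^{\alpha+1}$ be the mapping cone of the evaluation map $\bigoplus_{(n,f)}G[n]\to E^\alpha$, the sum over all $n\in\mathbb Z$ and all chain maps $f\colon G[n]\to E^\alpha$. The cone contains $E^\alpha$ as a subcomplex with quotient $\bigoplus_{(n,f)}G[n+1]$, and each composite $G[n]\xrightarrow{f}E^\alpha\subseteq E^{\alpha+1}$ is null-homotopic. At limits take unions.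

\emph{$E^\rho\in\mathcal E$.} By regularity of $\rho$, a chain map $G[n]\to E^\rho$ has image in some $E^\alpha$ with $\alpha<\rho$, and it becomes null-homotopic in $E^{\alpha+1}$. So $\operatorname{Hom}^\bullet(G,E^\rho)$ is acyclic.

\emph{$D=E^\rho/Y\in\mathcal L_I$.} The complex $D$ is the union of the continuous chain $D_\alpha=E^\alpha/Y$ with $D_0=0$, and $D_{\alpha+1}/D_\alpha$ is a direct sum of shifts of $G$. Let $E\in\mathcal E$. We claim that $\operatorname{Hom}^\bullet(D,E)$ is acyclic. Since $D_{\alpha+1}/D_\alpha$ has projective terms, $D_\alpha\subseteq D_{\alpha+1}$ splits in each degree, so the restriction $\operatorname{Hom}^\bullet(D_{\alpha+1},E)\to\operatorname{Hom}^\bullet(D_\alpha,E)$ is surjective. Its kernel $\operatorname{Hom}^\bullet(D_{\alpha+1}/D_\alpha,E)$ is a product of shifts of $\operatorname{Hom}^\bullet(G,E)$, hence acyclic. Let $z\in\operatorname{Hom}^n(D,E)$ be a cocycle. We construct $s_\alpha\in\operatorname{Hom}^{n-1}(D_\alpha,E)$, compatible under restriction, with $ds_\alpha=z|_{D_\alpha}$. Put $s_0=0$. Given $s_\alpha$, lift it to some $s'$ on $D_{\alpha+1}$. Then $ds'-z|_{D_{\alpha+1}}$ is a cocycle in the kernel,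 so it equals $ds''$ for some $s''$ in the kernel, and $s_{\alpha+1}=s'-s''$ works. At a limit, the $s_\beta$ glue to a map on the union. Then $ds_\rho=z$, which proves the claim. The claim for acyclic $E$ shows that (D4) applies to $D$, and then the claim for general $E\in\mathcal E$ says $D\perp E$. So $D\in\mathcal L_I$, and the proof of Theorem~\ref{thm:B} is complete.

\section{Above a measurable cardinal}\label{sec:above}

When $\mathfrak m$ exists, an ultrafilter on it gives a map $R^{\mathfrak m}\to R$ that vanishes on finitely supported functions, the ``point at infinity'' excluded in Lemma~\ref{lem:disjoint}. Such a map sends $\chi_{\mathfrak m}$ to $1$, whereas a homomorphism $A_\kappa\to X$ must kill all $\chi_\alpha$; we therefore take the difference of two.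

\begin{proof}[Proof of Theorem~\ref{thm:C}(ii)]
For $\kappa<\mathfrak m$ use Lemma~\ref{lem:cyclic}(a). Let $\kappa\ge\mathfrak m$, and let $U$ be a nonprincipal $\mathfrak m$-complete ultrafilter on $\mathfrak m$. Split $\mathfrak m$ into two parts of size $\mathfrak m$ and let $T$ be the one in $U$. Let $\pi$ be a permutation of $\mathfrak m$ exchanging $T$ and $\mathfrak m\setminus T$, and let $U'=\{\pi(Z):Z\in U\}$. It is again nonprincipal and $\mathfrak m$-complete, and $\mathfrak m\setminus T\in U'$. The complement of a set of size $<\mathfrak m$ is an intersection of fewer than $\mathfrak m$ complements of points, so it lies in both $U$ and $U'$.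

Here the hypothesis $|k|<\mathfrak m$ is used: it gives $|R|<\mathfrak m$, so each $z\in R^{\mathfrak m}$ partitions $\mathfrak m$ into fewer than $\mathfrak m$ fibers, and exactly one of them is in $U$. Let $\varphi_U(z)\in R$ be the value of $z$ on it. The map $\varphi_U$ is $R$-linear because the intersection of two sets in $U$ is in $U$. Define $\varphi_{U'}$ in the same way, and put
\[
f_v=0,\qquad f_u=0,\qquad f_w(z)=\varphi_U(z|_{\mathfrak m})-\varphi_{U'}(z|_{\mathfrak m})\quad(z\in R^\kappa).
\]
For $f$ to be a homomorphism $A_\kappa\to X$ we need $f_w$ to be $R$-linear, which holds, and to kill $\delta_\alpha$ for $\alpha<\kappa$ and $\chi_\alpha$ for $1\le\alpha\le\kappa$. The restrictions to $\mathfrak m$ of all $\delta_\alpha$, and of $\chi_\alpha$ for $\alpha<\mathfrak m$, have support of size $<\mathfrak m$, so both terms vanish. For $\alpha\ge\mathfrak m$ the restriction of $\chi_\alpha$ is the constant $1$, and both terms equal $1$. Finally $f_w(\chi_T)=1-0\ne0$, so $\operatorname{Hom}(A_\kappa,X)\ne0$.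
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Homotopy localization with respect to proper classes of maps},
\texttt{http://park.itc.u-tokyo.ac.jp/\allowbreak MSF/\allowbreak topology/\allowbreak conference/\allowbreak GHC/\allowbreak data/\allowbreak Casacuberta.pdf}

\bibitem{Hovey}
Hovey, \emph{Model Categories}.

\end{thebibliography}
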